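# Pairs that can be resolved and triples that cannot: a Lie algebra on the half-disc times a circle

## Theorem A and Theorem B

Let $L=\{(\xi,\zeta)\in\mathbb R^2:\xi^2+\zeta^2\le 1,\ \zeta\ge 0\}$ be the closed half-disc. Its boundary hypersurfaces are $E_1=\{\zeta=0\}$ and the arc $E_2$; its corners are $c_\pm=(\pm1,0)$. Put $X=L\times S^1$, with coordinate $s$ on $S^1=\mathbb R/2\pi\mathbb Z$, and
$$F_i=E_i\times S^1,\qquad K_\pm=\{c_\pm\}\times S^1,\qquad F_1\cap F_2=K_+\cup K_- .$$
Let $f$ be an orientation preserving diffeomorphism of $S^1$ such that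

* (i) $f(s)\ne s$ for all $s$;
* (ii) for some $N\ge1$ and $t_*$: $f^N(t_*)=t_*$ and $(f^N)'(t_*)\neq1$.

Let $\tilde f$ be a lift of $f$ to $\mathbb R$, and let $\chi:E_2\to[0,1]$ be smooth, $\chi=0$ near $c_+$, $\chi=1$ near $c_-$. Define
$$t_1=s\ \text{ on }F_1,\qquad t_2(e,s)=(1-\chi(e))\,s+\chi(e)\tilde f(s)\ \bmod 2\pi\ \text{ on }F_2,$$
and
$$\mathcal V=\{W:\ W\text{ tangent to }F_1\text{ and }F_2,\ \ W|_{F_1}t_1=0,\ \ W|_{F_2}t_2=0\}.\tag{1}$$

**Theorem A.** (1) $\mathcal V$ has a resolution. (2) No resolution of $\mathcal V$ has an associated triple resolution. More precisely, for no resolution $M=X^2_{\mathcal V}$ is there an iterated blow-up $M^3$ of $X^3$ along boundary p-submanifolds such that the three projections $X^3\to X^2$ lift to b-fibrations $M^3\to M$. (The diagonal and transversality conditions in the definition of a triple resolution are not needed.)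

**Theorem B.** Let $M$ be a resolution of any $\mathcal V$ on any $X$, admitting $M^3$ as in (2). If $G$ is a boundary hypersurface of $M$ mapped by both $\pi_L,\pi_R$ into the same boundary hypersurface $F$ of $X$, then the defining function of $F$ pulls back under $\pi_L$ and $\pi_R$ with the same exponent at $G$. In particular even $\mathcal V_b$ on $[0,1]$ has resolutions with no associated triple resolution.

In plain words: given a Lie algebra of vector fields that degenerate at the boundary, a resolution is a blown-up version of $X^2$ on which pairs of points can be compared at the scale set by the algebra. A triple resolution does the same for triples, in such a way that each of the three pairs can be read off smoothly. The source of the problem, http://www-math.mit.edu/~rbm/InSisp/Lecture2.pdf, conjectures that *there is always a triple resolution for any Lie algebra which has a resolution*. Theorem A disproves this: the algebra (1) has a resolution, and no choice of resolution helps. If the conjecture is read as "every resolution has an associated triple resolution",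 Theorem B disproves it already on an interval.

The conditions on $f$ can be met: $f(s)=s+\pi+\frac14\sin 2s$ has $f'(s)=1+\frac12\cos 2s>0$ and $f(s)-s\in[\pi-\frac14,\pi+\frac14]$. Also $f(0)=\pi$, $f(\pi)=0$ and $f'(0)=f'(\pi)=\frac32$, so with $N=2$, $t_*=0$ we get $(f^2)'(0)=\frac94$.

The geometry behind (1) is as follows. For fixed $e$ the map $s\mapsto t_2(e,s)$ has derivative $(1-\chi)+\chi f'>0$, so it is a diffeomorphism of $S^1$. Hence $t_i:F_i\to S^1$ is a fibration whose fibres, which we call *leaves*, are intervals (graphs over $E_i$). A field in $\mathcal V$ moves boundary points only along leaves. Near $K_+$ we have $t_1=t_2=s$; near $K_-$ we have $t_1=s$ and $t_2=f(s)$. So if we start on $K_+$ at height $s$, walk along the leaf of $F_1$ to $K_-$ and return along the leaf of $F_2$, we arrive on $K_+$ at height $f(s)$. This holonomy will be the source of the contradiction.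

The restriction maps $W\mapsto W|_{F_i}$ respect brackets, so $\mathcal V$ is a Lie algebra. It is a $C^\infty(X)$-module and contains all fields with compact support in the interior. Its local bases are as follows.

* Near a point of $F_i$ off $K_\pm$, let $x$ define $F_i$, let $\ell$ be a coordinate along the leaves and let $t$ extend $t_i$. A field $\alpha x\partial_x+\beta\partial_\ell+\gamma\partial_t$ lies in $\mathcal V$ iff $\gamma=0$ at $x=0$. The basis is $x\partial_x,\ \partial_\ell,\ x\partial_t$.
* Near $K_\pm$, where $\chi$ is constant, let $x,y$ define $F_1,F_2$ and $t=s$. Near $K_-$ we have $Wt_2=f'(s)\,Ws$ on $F_2$, so at both corners the condition is $Wt=0$ on $\{x=0\}$ and on $\{y=0\}$, i.e. $Wt\in xy\,C^\infty$. The basis is $x\partial_x,\ y\partial_y,\ xy\,\partial_t$.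

So $\mathcal V$ is the space of sections of a vector bundle of rank 3 with a bundle map to $TX$. This is the setting in which resolutions are defined: $X$ is compact with corners, $\mathcal V$ is a Lie algebra of smooth vector fields which contains those with compact support in the interior, and $\mathcal V$ is the space of all sections of a bundle ${}^{\mathcal V}TX\to X$ through a smooth bundle map to $TX$.

## Corners, blow-ups and b-fibrations

A manifold with corners is modelled on $[0,\infty)^q\times\mathbb R^{n-q}$. Boundary hypersurfaces are connected and embedded, and $\rho_G$ denotes a defining function of $G$. For a point $z$ let $S(z)$ be the finite set of hypersurfaces through $z$, and let $G^\circ=\{z:S(z)=\{G\}\}$. The *open face* through $z$ is the component of $\{S=S(z)\}$ containing $z$. The fields tangent to every hypersurface form $\mathcal V_b$; they are the sections of the b-tangent bundle ${}^bT$, with local frame $\rho_G\partial_{\rho_G}$ ($G\in S(z)$) and $\partial_{w_j}$. The kernel of ${}^bT_z\to T_z$ is the *b-normal space*, spanned by the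 $\rho_G\partial_{\rho_G}$; its dimension is $|S(z)|$. A *unit* is a nowhere vanishing smooth function.

**Definition 1.** A *p-submanifold* is a subset given near each of its points by the vanishing of some of the coordinates in some system of local product coordinates $(\rho_G,w)$. It is a *boundary* p-submanifold if it lies in the boundary. Its blow-up introduces polar coordinates in the variables that vanish on it.

*Example.* In $[0,\infty)^2$ the diagonal $\{x=y\}$ is not a p-submanifold at $0$. After blowing up the origin, with $x=r\cos\theta$, $y=r\sin\theta$, it lifts to $\{\theta=\pi/4\}$, which is one.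

We use three textbook facts. Blow-down maps of boundary p-submanifolds are proper, are diffeomorphisms of interiors and map boundary to boundary. A vector field tangent to the boundary and to the centre lifts to a smooth field tangent to the boundary. When the centre is a boundary face, a local basis of $\mathcal V_b$ lifts to a local basis of $\mathcal V_b$: for $r=\rho$, $v=\rho w$ one has $r\partial_r\mapsto\rho\partial_\rho-w\partial_w$ and $v\partial_v\mapsto w\partial_w$.

**Definition 2.** A *b-map* $g$ satisfies $g^*r_F=U\prod_G\rho_G^{c(G,F)}$ with $U>0$ smooth and integers $c(G,F)\ge0$. It is a *b-fibration* if ${}^b\!dg$ is surjective everywhere and each $G$ has at most one $F$ with $c(G,F)>0$; we then say that $G$ *maps to* $F$.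

*Example.* $(x,y)\mapsto xy$ from $[0,\infty)^2$ to $[0,\infty)$ is a b-fibration, since $x\partial_x$ is mapped to $r\partial_r$. The blow-down map of the origin of $[0,\infty)^2$ has surjective ${}^b\!d$, but it is not a b-fibration: at the front face both $x$ and $y$ have exponent 1. The rule "at most one $F$" will be used constantly.

**Definition 3 (resolution).** A resolution of $\mathcal V$ is a manifold with corners $M=X^2_{\mathcal V}$ with the following properties.

* It is obtained from $X^2$ by iterated blow-up of boundary p-submanifolds, with overall blow-down map $\beta$.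
* The factor exchange map lifts to a diffeomorphism $\iota$.
* The left and right projections lift to b-fibrations $\pi_L,\pi_R:M\to X$.
* The diagonal lifts (closure of the inverse image of its interior) to a p-submanifold $\mathrm{Diag}_{\mathcal V}$.
* The elements of $\mathcal V$, acting on the left factor, lift to smooth vector fields on $M$ transversal to $\mathrm{Diag}_{\mathcal V}$, that is, $T_dM=T_d\mathrm{Diag}_{\mathcal V}+\{\hat W(d):W\in\mathcal V\}$ at $d\in\mathrm{Diag}_{\mathcal V}$, where $\hat W$ is the left lift. Near $\mathrm{Diag}_{\mathcal V}$ the lifts span, over $C^\infty(M)$, the smooth fields tangent to the fibres of $\pi_R$ and to the boundary.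

*Example.* For $\mathcal V_b$ on $[0,1]$, blow up $(0,0)$ and $(1,1)$ in $[0,1]^2$. Near the lifted diagonal over $(0,0)$ use coordinates $x'$ and $\tau=x/x'$; the diagonal is $\{\tau=1\}$, and $x\partial_x$ lifts to $\tau\partial_\tau$, which is transversal to it and spans the fields tangent to the fibres of $\pi_R=x'$. Near the front face of $(0,0)$ the projections are $x=x'\tau$ and $x'$ (or the same with the factors exchanged). They are b-fibrations because $x'\partial_{x'}$, taken at fixed $\tau$, maps to the b-generator of $[0,1]$ under each of them. The situation at $(1,1)$ is the same.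

**Definition 4 (triple resolution).** Let $\pi_F,\pi_S,\pi_C:X^3\to X^2$ be the projections onto pairs of factors, $\pi_F$ onto the right two. A triple resolution associated to $X^2_{\mathcal V}$ is a manifold with corners $X^3_{\mathcal V}$ such that:

* it is obtained from $X^3$ by iterated blow-up of boundary p-submanifolds, with blow-down map $\beta^3$;
* the three factor exchange maps lift to diffeomorphisms;
* $\pi_F$ lifts to a b-fibration $\pi_{F,\mathcal V}:X^3_{\mathcal V}\to X^2_{\mathcal V}$ with $\beta\circ\pi_{F,\mathcal V}=\pi_F\circ\beta^3$ (by the previous condition, the same holds for $\pi_S,\pi_C$);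
* $\mathrm{Diag}_{\mathcal V}$ lifts under each of the three lifted projections to the closure of the inverse image of its interior; the three lifts are joint p-submanifolds (near each point simultaneously p-submanifolds in common product coordinates) and meet precisely at the lift of the triple diagonal, which is therefore also a p-submanifold;
* $\pi_{F,\mathcal V}$ is transversal to the lifts of the diagonal under the other two projections.

We use only a fragment of this. Say that $M$ *admits $M^3$* if $M^3$ is an iterated blow-up of $X^3$ along boundary p-submanifolds and the projections onto the factors $(1,2)$, $(2,3)$, $(1,3)$ lift to b-fibrations $\pi_{12},\pi_{23},\pi_{13}:M^3\to M$. The spaces $M$ and $M^3$ are compact and have finitely many hypersurfaces. Their interior points are pairs and triples of interior points of $X$. Unprimed functions are pulled back by $\pi_L$, primed ones by $\pi_R$.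

**Lemma 1 (normal form).** Let $g:Y\to Z$ be a b-fibration, $z\in Y$, and $(r_1,\dots,r_q;w)$ coordinates at $g(z)$, the $r_i$ defining the hypersurfaces through $g(z)$. There are coordinates $((\rho_H)_{H\in S(z)},u,v)$ at $z$ with
$$g=\Big(\big(\textstyle\prod_{H\in A_i}\rho_H^{c_H}\big)_i,\ u\Big),\qquad A_i\subset S(z)\ \text{disjoint and nonempty},\ c_H\ge1.$$
Hence: (a) $g$ restricts to a submersion from the open face through $z$ to the open face through $g(z)$; (b) $g$ is open, and if $H\in S(z)$ maps to $G$ then $g|_H:H\to G$ is open at $z$; (c) $S(g(z))$ is exactly the set of hypersurfaces to which elements of $S(z)$ map.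

*Proof.* Near $z$ we have $g^*r_i=U_i\prod_{A_i}\rho_H^{c_H}$, where $A_i$ is the set of $H\in S(z)$ that map to $\{r_i=0\}$. It is nonempty since $r_i(g(z))=0$, and the $A_i$ are disjoint since each $H$ maps to at most one hypersurface. Choose $H_i\in A_i$ and replace $\rho_{H_i}$ by $U_i^{1/c_{H_i}}\rho_{H_i}$ to remove $U_i$. At $z$ the b-vectors $\rho_H\partial_{\rho_H}$ kill $w\circ g$. So the surjective composite ${}^bT_zY\to{}^bT_{g(z)}Z\to\mathrm{span}(\partial_w)$ factors through the tangent space of the open face at $z$; therefore $d(w\circ g)$ has independent components on that face, and $u=w\circ g$ can be completed by some $v$ to coordinates.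

For (c): each hypersurface through $g(z)$ is hit because $A_i\neq\emptyset$, and if $H\in S(z)$ maps to $F$ then $r_F\circ g=0$ on $H\ni z$, so $g(z)\in F$. By (c), $S\circ g$ is constant on the (connected) open face through $z$, so this face is mapped into the open face through $g(z)$; on $\{\rho=0\}$ the map is $(u,v)\mapsto u$, which is (a). For (b), a monomial map $[0,\epsilon)^A\to[0,\infty)$ with $A\ne\emptyset$ is open: at points of positive value it is a submersion, and at points of value $0$ we may make the vanishing coordinates positive and small and reach all small values. So $g$ is a product of open maps. If $H\in A_i$, then on $\rho_H=0$ the $i$-th component is $0$ and the others are as before, so $g|_H$ is open onto $\{r_i=0\}$. $\square$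

For a hypersurface $G$ of a resolution $M$ let $e_F(G)$ and $e'_F(G)$ be the exponents of $\pi_L^*r_F$ and $\pi_R^*r_F$ at $G$. At most one $e_F(G)$ is nonzero, and at most one $e'_F(G)$. Not all vanish: otherwise Lemma 1(c) would put both points of a pair in $G^\circ$ in the interior of $X$, while $\beta(G)\subset\partial X^2$. We say $G$ is *of type $(E,E')$* if $e_E(G)>0$ and $e'_{E'}(G)>0$.

If $M^3$ is given and $H$ is a hypersurface of $M^3$, let $G_{ab}(H)$ be the hypersurface of $M$ to which $\pi_{ab}$ maps $H$, or $\emptyset$. Let $n_a^F(H)$ be the exponent at $H$ of $r_F$ of the $a$-th point. It can be computed from either projection that sees the $a$-th point: for instance $\pi_R\circ\pi_{12}=\pi_L\circ\pi_{23}$, as both lift the middle projection $X^3\to X$. So if $c,c'$ are the multiplicities of $\pi_{12}$ and $\pi_{23}$ at $H$, then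
$$n_1^F(H)=c\,e_F(G_{12}(H)),\qquad n_2^F(H)=c\,e'_F(G_{12}(H))=c'\,e_F(G_{23}(H)),\tag{2}$$
with value $0$ when $G_{ab}(H)=\emptyset$. As before, not all $n_a^F(H)$ vanish, because $\beta^3(H)\subset\partial X^3$.

## Exponents multiply along chains: the interval

We first test the conjecture by hand on $X=[0,1]$ with $\mathcal V_b$. Take the standard resolution above and blow up, in addition, the intersections of each front face with the two lifted boundary hypersurfaces it meets. We check that the result $M$ is still a resolution. We have only blown up boundary faces, away from the lifted diagonal. So ${}^b\!d$ of the extra blow-down is an isomorphism and the projections still have surjective ${}^b\!d$. Each hypersurface maps to at most one of $\{0\}$, $\{1\}$, as these are disjoint. The set of centres is preserved by the exchange, b-fields lift because they are tangent to boundary faces, and nothing changes near the diagonal.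

Near the front face of $(0,0)$ and the lift of $\{x=0\}$ we have $x'=r$, $x=rv$. In the chart $r=\rho$, $v=\rho w$ of the new blow-up, $x'=\rho$ and $x=\rho^2w$. So the new hypersurface $G_1$ has exponents $(2,1)$ for $(x,x')$. The exponents at all hypersurfaces over $(0,0)$ or meeting them are
$$(1,1),\quad(2,1),\quad(1,2),\quad(1,0),\quad(0,1).$$
Suppose that $M^3$ existed, and consider the triples $(x_1,x_2,x_3)=(\varepsilon^4,\varepsilon^2,\varepsilon)$. The pairs $(x_1,x_2)$ and $(x_2,x_3)$ have $\rho=\varepsilon^2$, resp. $\rho=\varepsilon$, and $w=1$, so both converge to the same point of $G_1^\circ$. Let $Q$ be a limit of the triples in the compact space $M^3$, and let $H\in S(Q)$. By Lemma 1(c), $G_{12}(H)$ and $G_{23}(H)$ are $G_1$ or $\emptyset$, so the exponents of $H$ satisfy $n_1=2n_2$ and $n_2=2n_3$. They are not all zero. Hence $G_{13}(H)$ has exponents in the ratio $4:1$, and $M$ has no such hypersurface over $(0,0)$. So this $M$ has no triple resolution. The next lemma is the general form of this computation; its second half will be needed for Theorem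 A.

**Lemma 2 (composition).** Suppose $M$ admits $M^3$. Let $G$ be of type $(E,F)$, $G'$ of type $(F,E')$, $z\in G^\circ$, $z'\in G'^\circ$ and $\pi_R(z)=\pi_L(z')\in F^\circ$. Then there is a hypersurface $G''$ of type $(E,E')$ with
$$\frac{e_E(G'')}{e'_{E'}(G'')}=\frac{e_E(G)}{e'_F(G)}\cdot\frac{e_F(G')}{e'_{E'}(G')}.\tag{3}$$
Suppose moreover that $t_E,t_F,t_{E'}$ are submersions of $E,F,E'$ to $S^1$, that $t_E$ restricts to a submersion on $E^\circ$, and that $t_F\circ\pi_R=a\circ t_E\circ\pi_L$ on $G$ near $z$ and $t_{E'}\circ\pi_R=a'\circ t_F\circ\pi_L$ on $G'$ near $z'$, with smooth maps $a,a'$ of $S^1$. Then there is $z''\in G''^\circ$ with $t_E(\pi_Lz'')=t_E(\pi_Lz)$ and $t_{E'}\circ\pi_R=a'\circ a\circ t_E\circ\pi_L$ on $G''$ near $z''$.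

*Proof.* **Step 1: the hypersurface $G''$.** By the normal forms of $\pi_R$ at $z$ and of $\pi_L$ at $z'$, every interior $p_2$ close to $\pi_R(z)$ is the right point of an interior pair near $z$ and the left point of one near $z'$. So there are interior pairs $(p_1,p_2)\to z$ and $(p_2,p_3)\to z'$ with common $p_2$. Let $Q\in M^3$ be a limit point of $(p_1,p_2,p_3)$; then $\pi_{12}(Q)=z$ and $\pi_{23}(Q)=z'$. Let $H\in S(Q)$. By Lemma 1(c), $G_{12}(H)\in\{G,\emptyset\}$ and $G_{23}(H)\in\{G',\emptyset\}$. If one of them is $\emptyset$, then $n_2^F(H)=0$; since $e'_F(G)>0$ and $e_F(G')>0$, both are then $\emptyset$ and all exponents of $H$ vanish, which is impossible. So, with multiplicities $c,c'$, we have $c\,e'_F(G)=c'e_F(G')$, $n_1^E(H)=c\,e_E(G)>0$ and $n_3^{E'}(H)=c'e'_{E'}(G')>0$. Put $G''=G_{13}(H)$. It is of type $(E,E')$, and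
$$\frac{e_E(G'')}{e'_{E'}(G'')}=\frac{n^E_1(H)}{n_3^{E'}(H)}=\frac{c}{c'}\cdot\frac{e_E(G)}{e'_{E'}(G')},\qquad \frac c{c'}=\frac{e_F(G')}{e_F'(G)},$$
which is (3).

**Step 2: the point $z''$.** We move $Q$ into $H^\circ$ without changing the first $t_E$-value. The function $h=t_E\circ\pi_L\circ\pi_{12}$ is defined on $H$ near $Q$. The open face through $Q$ submerses to $G^\circ$, which submerses to $E^\circ$ (Lemma 1(a)), where $t_E$ is a submersion. So $h$ can serve as one of the coordinates along this face, and there is $Q'\in H^\circ$ near $Q$ with $h(Q')=h(Q)$. Since $\pi_{12}(H)\subset G$ and $\pi_{23}(H)\subset G'$, on $H$ near $Q'$ the third $t_{E'}$-value is $a'\circ a$ of the first $t_E$-value. Put $z''=\pi_{13}(Q')$. Then $S(z'')=\{G''\}$ by Lemma 1(c), and $t_E(\pi_Lz'')=h(Q')=t_E(\pi_Lz)$. As $\pi_{13}:H\to G''$ is open at $Q'$, the relation holds on $G''$ near $z''$. $\square$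

**Lemma 3 (Theorem B, first part).** If $M$ admits $M^3$ and $G$ is of type $(F,F)$, then $e_F(G)=e'_F(G)$.

*Proof.* To apply Lemma 2 to $G$ and $G$ we show that $\pi_L(G^\circ)=\pi_R(G^\circ)=F^\circ$. The set $\pi_L(G)\cap F^\circ$ is closed in $F^\circ$ since $G$ is compact, open by Lemma 1(b), and contains $\pi_L(G^\circ)\ne\emptyset$. As $F^\circ$ is connected, each of its points is $\pi_L(z)$ with $z\in G$. In the normal form of $\pi_L$ at $z$ keep $u,v$ and $\rho_G=0$ and make all other $\rho_H$ positive: this gives a point of $G^\circ$ with the same image. The argument for $\pi_R$ is the same.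

So Lemma 2 applies to $G,G$ and gives a hypersurface of type $(F,F)$ whose ratio is $\kappa^2$, where $\kappa=e_F(G)/e'_F(G)$. Composing the new hypersurface with itself, and so on, gives hypersurfaces of type $(F,F)$ with ratios $\kappa^{2^n}$ for all $n$. As $M$ has finitely many hypersurfaces, $\kappa=1$. $\square$

Lemma 3 and the resolution of $\mathcal V_b$ above (exponents 2 and 1 at $G_1$, of type $(\{0\},\{0\})$) prove Theorem B. The obstruction, however, depends on a clumsy choice of $M$: in the standard resolution of $\mathcal V_b$ the only hypersurfaces of type $(F,F)$ are the front faces, with exponents $(1,1)$, and Lemma 3 says nothing. To refute the conjecture for *every* resolution of one algebra we need a feature that no choice of blow-ups can avoid.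

## Resolving the algebra (1)

We now prove Theorem A(1). Put
$$Z_i=\{(p,p')\in F_i\times F_i:\ t_i(p)=t_i(p')\},\qquad i=1,2.$$

**Step 1: the centres.** We check that they can be blown up. Near any point of $F_1$ use coordinates $(x,\lambda,t)$ with $x$ defining $F_1$, $t$ extending $t_1$, $\lambda$ a leaf coordinate, and $\lambda=y\ge0$, $t=s$ near $K_\pm$. With primes for the second factor and $\delta=t'-t$, the set $Z_1$ is $\{x=x'=\delta=0\}$ in the coordinates $(x,x',\lambda,\lambda',t,\delta)$ of $X^2$. So $Z_1$ is a closed boundary p-submanifold. The same holds for $Z_2$ with $(y,\lambda,t)$, $y$ defining $F_2$, $t$ extending $t_2$, and $\lambda=x$ near $K_\pm$.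

A point of $Z_1\cap Z_2$ lies in $(K_+\cup K_-)^2$. On $K_+\times K_-$ it would satisfy $s=s'$ and $s=f(s')$, which (i) forbids; likewise on $K_-\times K_+$. On $K_\pm\times K_\pm$ both conditions say $s=s'$. So $Z_1\cap Z_2=\Delta_{K_+}\cup\Delta_{K_-}$, the diagonals of $K_\pm$. Near them, with $t=s$ and $\delta=t'-t$ (near $K_-$, $f(s)=f(s')$ iff $s=s'$),
$$Z_1=\{x=x'=\delta=0\},\qquad Z_2=\{y=y'=\delta=0\}.$$
Blowing up $Z_1\cap Z_2$ first, which looks natural because it is symmetric, is not allowed: at the front face of $\{x=x'=y=y'=\delta=0\}$ both $x$ and $y$ have exponent 1, so $\pi_L$ is not a b-fibration. Instead let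
$$M=[[X^2;Z_1];\tilde Z_2],\qquad \tilde Z_2=\text{closure of the lift of }Z_2\setminus Z_1.$$

**Step 2: charts and projections.** We show that $\pi_L,\pi_R$ are b-fibrations.

(a) Over $Z_1$, away from $\tilde Z_2$: $(x,x',\delta)=R\omega$, with $\omega=(\omega_0,\omega'_0,\omega_1)$ in the unit sphere and $\omega_0,\omega_0'\ge0$. The coordinates are $R,\omega,\lambda,\lambda',t$ and
$$\pi_L=(R\omega_0,\lambda,t),\qquad\pi_R=(R\omega'_0,\lambda',t'),\qquad t'=t+R\omega_1.$$
Each of $\omega_0,\omega_0'$ is positive or locally a boundary defining function.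

(a$'$) Over $Z_2$, away from $Z_1$: the same formulas with $y,y'$ and the coordinates adapted to $F_2$.

(b) Over $\Delta_{K_\pm}$: in $[X^2;Z_1]$ the lift is $\tilde Z_2=\{y=y'=\omega_1=0\}$. Near it use $x=r\cos\theta$, $x'=r\sin\theta$, $\delta=r\mu$, $\theta\in[0,\frac\pi2]$; then $\tilde Z_2=\{y=y'=\mu=0\}$ is a boundary p-submanifold. After its blow-up, $(y,y',\mu)=S\nu$ with $\nu=(\nu_0,\nu_0',\nu_1)$, and
$$\pi_L=(r\cos\theta,\ S\nu_0,\ t),\qquad\pi_R=(r\sin\theta,\ S\nu'_0,\ t'),\qquad t'=t+rS\nu_1.$$

In every chart $t'$ may replace $t$ as a coordinate, as $\partial t'/\partial t=1$. The components of $\pi_L$, and of $\pi_R$ when $t'$ is used, are independent coordinates together with products of distinct boundary defining functions and positive functions; different components involve disjoint sets of defining functions. The fields $R\partial_R$ (or $r\partial_r$ and $S\partial_S$), $\lambda\partial_\lambda$ or $\partial_\lambda$ (resp. with $\lambda'$), and $\partial_t$ (resp. $\partial_{t'}$) map onto a basis of ${}^bTX$. So both projections are b-fibrations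 in these charts; elsewhere $M$ is locally $X^2$ and there is nothing to check. The exchange map preserves $Z_1$ and $Z_2$, so it lifts.

**Step 3: lifts of $\mathcal V$.** For $W\in\mathcal V$ the field $(W,0)$ is tangent to $\partial X^2$, and tangent to $Z_i$ because $W t_i=0$ on $F_i$. Hence it lifts to $[X^2;Z_1]$. The lift is tangent to $\tilde Z_2$ by continuity, so it lifts to $M$ and is tangent to $\partial M$.

**Step 4: the diagonal.** We check transversality and spanning. Near $K_\pm$ put $S=\sqrt{y^2+y'^2}$, $y=S\cos\phi$, $y'=S\sin\phi$, $\kappa=\delta/(rS)$. In the coordinates $(r,\theta,S,\phi,\kappa,t)$ the lifted diagonal is $\{\theta=\phi=\frac\pi4,\ \kappa=0\}$, a p-submanifold. The left lifts of $x\partial_x$, $y\partial_y$, $xy\partial_t$ are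
$$\cos^2\!\theta\,r\partial_r-\sin\theta\cos\theta\,\partial_\theta-\cos^2\!\theta\,\kappa\partial_\kappa,\quad \cos^2\!\phi\,S\partial_S-\sin\phi\cos\phi\,\partial_\phi-\cos^2\!\phi\,\kappa\partial_\kappa,\quad \cos\theta\cos\phi\,(rS\partial_t-\partial_\kappa);$$
for instance $x\partial_x r=x^2/r=r\cos^2\theta$, $x\partial_x\theta=-xx'/r^2$, and $xy\,\partial_t\,\delta=-xy$. Modulo the tangent space of the diagonal, spanned by $\partial_r,\partial_S,\partial_t$, they are $-\frac12\partial_\theta$, $-\frac12\partial_\phi$, $-\frac12\partial_\kappa$ there.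

Near $F_i^\circ$, with $x=r\cos\theta$, $x'=r\sin\theta$, $\kappa=\delta/r$ and coordinates $(r,\theta,\kappa,\ell,\ell',t)$, the lifted diagonal is $\{\theta=\frac\pi4,\kappa=0,\ell=\ell'\}$, and the lifts of $x\partial_x,\partial_\ell,x\partial_t$ are
$$\cos^2\!\theta\,r\partial_r-\sin\theta\cos\theta\,\partial_\theta-\cos^2\!\theta\,\kappa\partial_\kappa,\quad\partial_\ell,\quad\cos\theta\,(r\partial_t-\partial_\kappa).$$
In both cases, and trivially in the interior, the three lifts span a complement of $T\mathrm{Diag}_{\mathcal V}$ along $\mathrm{Diag}_{\mathcal V}$, hence are independent near it. They are sections of $\ker{}^b\!d\pi_R$, which has rank $6-3=3$, so they span it near $\mathrm{Diag}_{\mathcal V}$. This proves Theorem A(1). $\square$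

## What goes wrong at a corner for this resolution

Let us try to find $M^3$ for this particular $M$. Write $ff_1,ff_2$ for the front faces of $Z_1,Z_2$; their exponents are $e_{F_i}=e'_{F_i}=1$. Work near $K=K_+$ or $K_-$ in coordinates $(x,y,t)$, $t=s$, and take
$$p_1=(\varepsilon,\varepsilon,t_0),\qquad p_2=(\tfrac14,\varepsilon,t_0+2\varepsilon),\qquad p_3=(\varepsilon,\varepsilon,t_0+\varepsilon).$$
For $(p_1,p_3)$ we have $x=x'=\delta=\varepsilon$, so in chart (a) $\omega=(1,1,1)/\sqrt3$ is constant, and the limit $q$ has $S(q)=\{ff_1,\{y=0\},\{y'=0\}\}$. For $(p_1,p_2)$ we are over $Z_2$ away from $Z_1$, with $(y,y',\delta)=(\varepsilon,\varepsilon,2\varepsilon)$, and the limit has $S=\{ff_2,\{x=0\}\}$. For $(p_2,p_3)$ we have $(y,y',\delta)=(\varepsilon,\varepsilon,-\varepsilon)$ and $S=\{ff_2,\{x'=0\}\}$.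

Suppose $M^3$ exists and let $Q$ be a limit of $(p_1,p_2,p_3)$. The hypersurface $G=\{y=0\}$ lies in $S(q)$, so $G=G_{13}(H)$ for some $H\in S(Q)$; and $n_1^{F_2}(H)>0$, $n_3^{F_2}(H)=0$, since $G$ is not a face for the right point. But $n_1^{F_2}(H)>0$ forces $G_{12}(H)=ff_2$, so $n_2^{F_2}(H)>0$, so $G_{23}(H)=ff_2$, so $n_3^{F_2}(H)>0$. This is a contradiction: this $M$ admits no $M^3$.

For another resolution the argument breaks down, since it used the list of hypersurfaces of this particular $M$. For example, if one begins by blowing up the set $\{y=x'=\delta=0\}$ near the corner, the pairs $(p_1,p_3)$, which have $y=x'=\delta=\varepsilon$, converge to a point of the new front face. That face is of type $(F_2,F_1)$, and $\delta=0$ on it. The list of faces through $q$ is no longer the one used above.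

The way past this point is to show that faces of this kind are the only escape. We will prove, for an arbitrary resolution, that at each corner one of two things happens: either an argument with middle points near $F_1^\circ$ and near $F_2^\circ$, like the one above, rules out $M^3$; or there is a face $J$ of type $(F_2,F_1)$ or $(F_1,F_2)$ on which $\delta=0$, i.e. $s\circ\pi_L=s\circ\pi_R$. Such faces can be composed by Lemma 2. Composing one at $K_+$ with one at $K_-$ gives a face of type $(F_2,F_2)$ on which $t_2'=f(t_2)$. After $N$ rounds we are back on the same leaf, Lemma 3 lets us push the face onto the diagonal, and there the structure of $M$ forces $t_2'=t_2$, against (ii).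

From here on $M$ is an **arbitrary** resolution of the algebra (1), and $e_i=e_{F_i}$, $e_i'=e'_{F_i}$. We have $\dim M=6$.

## What every resolution looks like near the diagonal

**Lemma 4.** If $\mathcal V\subset\mathcal V_b(X)$, then left and right lifts of elements of $\mathcal V$ to a resolution are tangent to $\partial M$. Their flows are complete, consist of diffeomorphisms preserving every hypersurface, and so preserve $S(\cdot)$.

*Proof.* Let $\hat W$ be the lift of $(W,0)$. If it were not tangent to $G$ at $z\in G^\circ$, then, after possibly changing the sign of $W$, an integral curve would start in the interior and reach $z$ in finite time. Its image under $\beta$ would be an integral curve of $(W,0)$ going from the interior of $X^2$ to $\partial X^2$ in finite time. This is impossible, since $(W,0)$ is tangent to $\partial X^2$ and integral curves through boundary points stay in the boundary. By density $\hat W$ is tangent to all of $G$. Right lifts are the images of left lifts under $\iota$. Completeness holds because $M$ is compact. $\square$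

We write $e^{aL}$ for the flow of $L$ at time $a$. Identities between lifted fields and lifted functions hold in the interior and extend to the boundary by continuity.

**Lemma 5.** Let $k\in F_i^\circ$, with coordinates $(x,\ell,t)$ near $k$, $x$ defining $F_i$, in which $\mathcal V$ has the local basis $x\partial_x,\partial_\ell,x\partial_t$. There is a unique $d=d(k)\in\mathrm{Diag}_{\mathcal V}$ over $(k,k)$, depending smoothly on $k$. We have $S(d(k))=\{ff_i\}$ with $ff_i$ independent of $k$, and $\iota(ff_i)=ff_i$. The exponents of $ff_i$ are $e_i=e'_i=p_i\ge1$, all others $0$. Near $d$ the functions $x/x'$ and $(t'-t)/x'$ are smooth, with values $1$ and $0$ on $\mathrm{Diag}_{\mathcal V}$, and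
$$x'^{1/p_i},\ \ell',\ t',\ x/x',\ \ell,\ (t'-t)/x'$$
are coordinates.

*Proof.* **Step 1: a splitting at $d$.** The set $D=\mathrm{Diag}_{\mathcal V}$ is compact and maps onto the diagonal, so some $d$ over $(k,k)$ exists. Let $L_1,L_2,L_3$ be left lifts of fields of $\mathcal V$ equal to $x\partial_x,\partial_\ell,x\partial_t$ near $k$. The fields tangent to the fibres of $\pi_R$ and to $\partial M$ are the sections of $\ker{}^b\!d\pi_R$, of rank 3. By Definition 3 the $L_j$ span it near $d$, so they are a frame of it. By transversality and $\dim D=3$, $T_dM=T_dD\oplus\mathrm{span}\{L_j(d)\}$.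

**Step 2: only one face passes through $d$.** $D$ is a p-submanifold and the closure of a set of interior points, so no boundary coordinate vanishes on it: it is locally given by the vanishing of three non-boundary coordinates, and the $\rho_G|_D$, $G\in S(d)$, are independent boundary defining functions on $D$. If $\sum a_jL_j\in{}^bT_dD$, then $\sum a_jL_j(d)\in T_dD$, so $a=0$. Hence ${}^bT_dD\cap\ker{}^b\!d\pi_R=0$, and ${}^b\!d(\pi_R|_D):{}^bT_dD\to{}^bT_kX$ is injective between spaces of dimension 3, so an isomorphism. It maps the b-normal space, of dimension $|S(d)|$, injectively into the b-normal space at $k$, of dimension 1. As $d\in\partial M$, $|S(d)|=1$, say $S(d)=\{ff\}$.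

**Step 3: exponents, uniqueness, symmetry.** On $D$ we have $\pi_L=\pi_R$, and $\rho_{ff}|_D$ is a defining function, so the left and right exponents of $ff$ agree. By Lemma 1(c), $e'_i(ff)>0$ and the others vanish, because $\pi_R(d)\in F_i^\circ$. Put $p=e_i(ff)$. The isomorphism of Step 2 shows that $x^{1/p}$, a defining function on $D$, together with $\ell,t$ gives coordinates on $D$ near $d$. So, after taking the $p$-th root of $x$, a neighbourhood of $d$ in $D$ maps diffeomorphically onto a neighbourhood of $k$. If $d,\tilde d\in D$ both lie over $(k,k)$ and $k_j\to k$ are interior points, the diagonal points over the $k_j$ converge to both, so $d=\tilde d$. Thus $d(k)$ is unique and smooth in $k$; as $F_i^\circ$ is connected, $ff$ does not depend on $k$, and we call it $ff_i$. As $\iota$ fixes $D$ pointwise, $\iota(ff_i)=ff_i$.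

**Step 4: coordinates.** By Step 1 and Lemma 4 the map $(a,d')\mapsto e^{a_3L_3}e^{a_2L_2}e^{a_1L_1}d'$, $d'\in D$, is a local diffeomorphism at $(0,d)$. In the interior its right point is that of $d'$, $(x',\ell',t')$, and its left point is $(x'e^{a_1},\ \ell'+a_2,\ t'+x'e^{a_1}a_3)$. So $x/x'=e^{a_1}$, $\ell=\ell'+a_2$ and $(t'-t)/x'=-e^{a_1}a_3$. With the coordinates $x'^{1/p},\ell',t'$ on $D$ this gives the last claim. $\square$

**Notation at a corner.** Fix $K=K_+$ or $K_-$ and coordinates $(x,y,t)\in[0,1)^2\times S^1$ near $K$, $t=s$, inside the region where $\chi$ is constant (rescale $x,y$). There $\mathcal V$ has the basis $x\partial_x,y\partial_y,xy\partial_t$, which is symmetric under exchange of $(x,F_1)$ and $(y,F_2)$. On $\{x=0,y>0\}$ Lemma 5 applies with $i=1$, $\ell=y$, $t=s$; on $\{y=0,x>0\}$ with $i=2$, $y$ as defining function, $\ell=x$, $t=s$. Choose $W_1,W_2,W_3\in\mathcal V$ equal to $x\partial_x,y\partial_y,xy\partial_t$ where $x,y\le\frac34$, and let $L_j,R_j$ be their left and right lifts. Let $\delta=t'-t$, taken real near $0$. Where both points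 lie in $\{x,y<\frac34\}$:

* $L_1,L_2,R_1,R_2$ commute, kill $t,t',\delta$, and scale $x,y,x',y'$ respectively ($L_1x=x$, and so on), each killing the other three of these;
* $R_3\delta=x'y'$, and $R_3$ kills $x,y,t,x',y'$; similarly $L_3\delta=-xy$, and $L_3$ kills $x,y,x',y',t'$.

All these fields are tangent to $\partial M$. Write $p=p_1$.

## Walking along $ff_1$ until the left point hits the corner

We know $M$ only near the diagonal. The flows of $L_1,L_2,L_3$ carry this knowledge along $ff_1$; we use $L_2$ to push the left point into $K$ while the right point stays in $F_1^\circ$.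

**Lemma 6.** Let $z'=(0,b',t_0)\in F_1^\circ$, $0<b'<\frac12$. There are a hypersurface $J\neq ff_1$ with
$$k:=e_2(J)>0,\qquad e_1(J)=0,\qquad e'_2(J)=0,\qquad k':=e'_1(J)\ge0,$$
and points $n$ with $S(n)=\{ff_1,J\}$, $\pi_R(n)=z'$, $\pi_L(n)=(0,0,t_0)\in K$, near which $\delta=0$ on $ff_1$ and $\sigma:=\delta/x$ is smooth.

*Proof.* Let $ff_1^*$ be the open set of $z\in ff_1$ whose left and right points lie in the coordinate patch with $y<\frac12$ and $0<y'<\frac12$. For $w=(0,y',t')$ with $0<y'<\frac12$, and $a=(a_1,a_2,a_3)$ with $y'e^{a_2}<\frac12$, put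
$$\Psi(a;w)=e^{a_3L_3}e^{a_2L_2}e^{a_1L_1}d(w),$$
and let $\tilde\Omega$ be the set of these points. By Lemma 4, $\tilde\Omega\subset ff_1^\circ\cap ff_1^*$.

**Step 1: $\tilde\Omega$ is open in $ff_1$.** Along the flows starting at $d(w)$ we have $x=0$ and $y<\frac12$, so near $d(w)$ the formulas for the $L_j$ apply: the composite flow pulls back $x,y,\delta$ to $e^{a_1}x$, $e^{a_2}y$, $\delta-e^{a_1+a_2}xy\,a_3$ and fixes $x',y',t'$. Near $d(w)$ the functions $x/x'$ and $\delta/x'$ are smooth by Lemma 5. Hence near $\Psi(a;w)$ the functions $x/x'$ and $u:=\delta/x'$ are smooth, and at $\Psi(a;w)$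
$$x/x'=e^{a_1},\qquad y=y'e^{a_2},\qquad u=-e^{a_1+a_2}y'a_3 .\tag{4}$$
So $(x/x',y,u,y',t')$ determine the five parameters smoothly; $\Psi$ is an injective immersion between 5-manifolds, and $\tilde\Omega$ is open. Note that $\delta=x'u=0$ on $\tilde\Omega$.

**Step 2: $\tilde\Omega$ is closed in $ff_1^*\cap ff_1^\circ$.** Let $\Psi(a^j;w_j)\to z\in ff_1^*\cap ff_1^\circ$. Near $z$ the function $x/x'$ is smooth and positive, because $x$ and $x'$ have the same exponent $p$ at $ff_1$. Moreover $\pi_L(z)\in F_1^\circ$, so $y>0$ at $z$. By (4), $a_1^j,a_2^j,w_j$ converge, to values allowed in the definition of $\tilde\Omega$ as $z\in ff_1^*$. It remains to control $a_3^j$. Since $\delta=0$ on $\tilde\Omega$, $\delta(z)=0$ and $\delta$ is a smooth real function near $z$. Take a defining function $\rho$ of $ff_1$ as a coordinate and write $x'=\rho^pU'$ with $U'>0$. At points of $\tilde\Omega$ near $z$ we have $\delta=\rho^pU'u$ with $u$ smooth, so $\partial_\rho^p\delta=p!\,U'u$ there. The left side is continuous at $z$, so $u$ converges along the sequence, hence $a_3^j$ converges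 by (4), and $z\in\tilde\Omega$.

**Step 3: the limit in the corner.** Let $n_0$ be a limit point of $\Psi((0,-j,0);z')$ as $j\to\infty$. Then $\pi_R(n_0)=z'$ and $\pi_L(n_0)=\lim(0,b'e^{-j},t_0)=(0,0,t_0)$, so $n_0\in ff_1^*$. Take a coordinate neighbourhood $B\subset ff_1^*$ of $n_0$ in $ff_1$, an orthant times a ball, with $y',t'$ among the coordinates (Lemma 1 for $\pi_R$). The set $B\cap ff_1^\circ$ is connected and meets $\tilde\Omega$, so by Steps 1 and 2 it is contained in $\tilde\Omega$. There $\delta=\rho^pU'u$ locally, so $\partial^i_\rho\delta=0$ for $i<p$ on $B\cap ff_1^\circ$, and by density on $B$. Thus $\delta\in\rho^pC^\infty$ near $n_0$.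

**Step 4: the hypersurface $J$ and the points $n$.** As $\pi_L(n_0)\in F_2$, some $J\in S(n_0)$ has $e_2(J)>0$. Then $e_1(J)=0$, so $J\ne ff_1$; and $e'_2(J)=0$ because $\pi_R(n_0)\in F_1^\circ$. Take points $n$ near $n_0$ with $\rho=\rho_J=0$, the other $\rho_G$ ($G\in S(n_0)$) positive, and $(y',t')=(b',t_0)$. Then $S(n)=\{ff_1,J\}$, $\pi_R(n)=z'$, and $\pi_L(n)=(0,0,t_0)$, since $\delta=0$ on $ff_1$ near $n_0$. Near such $n$, $x$ is $\rho^p$ times a unit as $e_1(J)=0$, so $\sigma=\delta/x$ is smooth. $\square$

Let $I(z')$ be the set of $n$ in a fixed small open neighbourhood of $n_0$ with $S(n)=\{ff_1,J\}$ and $\pi_R(n)=z'$. Near such $n$, $x^{1/p}$ and $y^{1/k}$ are defining functions of $ff_1$ and $J$, and $x'=\rho_{ff_1}^p\rho_J^{k'}\cdot$unit. So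
$$\psi:=\frac{x'^k}{x^k\,y^{k'}}$$
has exponent $pk-pk=0$ at $ff_1$ and $kk'-kk'=0$ at $J$: it is smooth and positive. From the scaling rules,
$$\begin{gathered}L_1\sigma=-\sigma,\quad L_2\sigma=R_1\sigma=R_2\sigma=0,\qquad L_1\psi=-k\psi,\quad L_2\psi=-k'\psi,\quad R_1\psi=k\psi,\quad R_2\psi=0,\\ R_3\sigma=\frac{x'y'}{x}=y'\,\psi^{1/k}\,(y^{1/k})^{k'}.\end{gathered}\tag{5}$$
Let $P=ff_1\cap J$ near $n$; $\dim P=4$, and $dy',dt'$ are independent on $P$ by Lemma 1(a).

*Example.* In the resolution constructed for Theorem A(1), $J$ is the lift of $\{y=0\}$, $k=1$, $k'=0$, and in chart (a) $\sigma=\omega_1/\omega_0$ takes all real values over $z'$.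

## Either $\sigma\ne0$ somewhere, or $\delta$ vanishes on $J$

**Lemma 7.** One of the following holds.

* $(\alpha_1)$ There is $n\in I(z')$ with $\sigma(n)\neq0$; then $(x^{1/p},y^{1/k},y',t',\sigma,\psi)$ are coordinates of $M$ near $n$.
* $(\beta_1)$ $k'>0$, and there is $n_1$ with $S(n_1)=\{ff_1,J\}$, $\pi_L(n_1)=(0,0,t_0)$, $\pi_R(n_1)=z'$, such that $\delta=0$ on $J$ near $n_1$.

*Proof.* **Step 1: the case $\sigma(n)\ne0$.** We check the coordinates. $L_1,R_1$ are tangent to $P$, kill $y',t'$, and act on $(\log|\sigma|,\log\psi)$ by the invertible matrix $\begin{pmatrix}-1&-k\\0&k\end{pmatrix}$. So $y',t',\sigma,\psi$ are coordinates on the 4-manifold $P$, and with the two defining functions we have $(\alpha_1)$. From now on assume $\sigma=0$ on $I(z')$; we prove $(\beta_1)$.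

**Step 2: the order of vanishing of $\sigma$ over $z'$.** This step shows $k'>0$. Fix $n\in I(z')$ and let $N=ff_1\cap\pi_R^{-1}(z')$ near $n$, that is, $\{y'=b',t'=t_0\}$ in $ff_1$. It has dimension 3 and boundary coordinate $\rho_J=y^{1/k}$, and $N\cap J\subset I(z')$. The fields $L_1,L_2,R_1,R_3$ are tangent to $N$ (on $ff_1$, $R_3t'=x'y'=0$), and $R_3\rho_J=0$. If $\sigma|_N\in\rho_J^{k'+1}C^\infty$, then also $R_3\sigma|_N\in\rho_J^{k'+1}C^\infty$, whereas by (5) $R_3\sigma|_N=b'\psi^{1/k}\rho_J^{k'}$ with $\psi>0$. So the maximal $m$ with $\sigma|_N\in\rho_J^mC^\infty$ near $n$ exists and $m\le k'$. Since $\sigma=0$ on $N\cap J$, $m\ge1$. Hence $k'>0$.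

Write $\sigma|_N=\rho_J^m\tilde b$ and $b=\tilde b|_{N\cap J}$. By maximality $b\not\equiv0$ near $n$, so we can choose $n_1\in I(z')$ near $n$ with $b(n_1)\neq0$. From (5), $L_2\rho_J=\rho_J/k$ and $L_1\rho_J=R_1\rho_J=0$ we get
$$L_1b=-b,\qquad L_2b=-\tfrac mk\,b,\qquad R_1b=0.\tag{6}$$

**Step 3: a linear relation between the fields on $P$.** Put $\eta=L_1+R_1$. It kills $y',t',\psi$, and $\eta b=-b$, so $\eta(n_1)\ne0$. The fields $R_2,R_1,\eta$ kill $t'$ and are independent on $P$ near $n_1$: apply a vanishing combination to $y'$ (only $R_2y'=y'$ is nonzero), then to $\psi$ ($R_1\psi=k\psi$, $\eta\psi=0$). So they are a frame of $\{dt'=0\}$ on $P$, which contains $L_2$. From $L_2y'=0$ and $L_2\psi=-k'\psi$,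
$$L_2=-\tfrac{k'}k R_1+\varphi\,\eta\quad\text{on }P\text{ near }n_1 .\tag{7}$$
All these fields commute, so taking brackets of (7) with $R_2,R_1,\eta$ shows that $\varphi$ is killed by them; hence $\varphi=\varphi(t')$ on a product neighbourhood of $n_1$ in $P$. Applying (7) to $b$ on $N\cap P$ and using (6) gives $\varphi(t_0)=m/k$.

**Step 4: $\varphi$ is constant.** For $t''$ near $t_0$ choose $n''\in P$ near $n_1$ with $y'=b'$, $t'=t''$, and let $N''=ff_1\cap\{y'=b',t'=t''\}$ near $n''$. As in Step 2, $R_3\sigma|_{N''}=b'\psi^{1/k}\rho_J^{k'}$, so the maximal $m''$ with $\sigma|_{N''}\in\rho_J^{m''}C^\infty$ near $n''$ lies in $\{0,\dots,k'\}$. The leading coefficient $b''\not\equiv0$ satisfies $L_2b''=-\frac{m''}kb''$, $R_1b''=0$, $\eta b''=-b''$, so (7) gives $\varphi(t'')=m''/k$. Being continuous with values in a finite set, $\varphi\equiv m/k$. Thus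
$$\xi:=kL_2-mL_1+(k'-m)R_1=0\quad\text{on }P\text{ near }n_1 .\tag{8}$$

**Step 5: a contraction on $J$.** We use $\xi$ to transport $\delta=0$ from $P$ to $J$. On $J$ near $n_1$ take coordinates $(r,w)$, $r=x^{1/p}$, $P=\{r=0\}$. Since $\xi x=-mx$, $\xi r=-\frac mpr$; and $\xi|_J$ vanishes at $r=0$, so
$$\xi|_J=-\tfrac mp\,r\partial_r+r\sum_ic_i\,\partial_{w_i}$$
with smooth, locally bounded $c_i$. As $m\ge1$, along forward orbits $r=r(0)e^{-m\tau/p}$, and $w$ moves by $O(r(0))$ in total. So forward orbits starting close to $n_1$ stay near $n_1$ and converge to points of $P\subset ff_1$, where $\delta=0$. As $\xi\delta=0$, we get $\delta=0$ on $J$ near $n_1$. This is $(\beta_1)$. $\square$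

**Symmetric version.** The basis at $K$ is symmetric, so Lemmas 6 and 7 hold with $(x,F_1,ff_1,p_1)$ and $(y,F_2,ff_2,p_2)$ exchanged, for right points $\hat z'=(a',0,t_0)\in F_2^\circ$, $0<a'<\frac12$. The data are a hypersurface $\hat J$ with $\hat k=e_1(\hat J)>0$, $e_2(\hat J)=e'_1(\hat J)=0$, $\hat k'=e'_2(\hat J)\ge0$; points $\hat n$ with $S(\hat n)=\{ff_2,\hat J\}$; and $\hat\sigma=\delta/y$, $\hat\psi=y'^{\hat k}/(y^{\hat k}x^{\hat k'})$. The alternatives are $(\alpha_2)$, with coordinates $(y^{1/p_2},x^{1/\hat k},x',t',\hat\sigma,\hat\psi)$ near an $\hat n$ with $\hat\sigma(\hat n)\neq0$; and $(\beta_2)$: $\hat k'>0$ and $\delta=0$ on $\hat J$ near some $\hat n_1$ with $S(\hat n_1)=\{ff_2,\hat J\}$, $\pi_L(\hat n_1)=(0,0,t_0)$, $\pi_R(\hat n_1)=\hat z'$. We fix $a'=b'=\frac14$.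

## Two middle points for one pair

The computation for the special resolution used one middle point, near $F_2^\circ$, and read the rest off the list of faces. In general we use two middle points for the same pair $(p_1,p_3)$, one near $F_1^\circ$ and one near $F_2^\circ$. They give incompatible information about $\delta$ on faces through the limit of $(p_1,p_3)$.

**Proposition 8.** If $M$ admits $M^3$ then, at each corner $K$ and for each $t_0$, $(\beta_1)$ or $(\beta_2)$ holds.

*Proof.* Otherwise $(\alpha_1)$ and $(\alpha_2)$ hold. For $\varepsilon\to0$ let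
$$p_1=(\varepsilon,\varepsilon,t_0),\qquad p_3=(\varepsilon,\varepsilon,t_0+\varepsilon),$$
and pass to a sequence with $(p_1,p_3)\to q\in M$.

**Step 1: the middle point near $F_1^\circ$.** We choose $p_2$ so that $(p_1,p_2)$ and $(p_3,p_2)$ converge to points where $(\alpha_1)$ tells us everything. Let $n$ be as in $(\alpha_1)$, $\sigma_0=\sigma(n)$, $\psi_0=\psi(n)$. Let $\tau_1=2$ if $\sigma_0>0$ and $\tau_1=-1$ if $\sigma_0<0$, and let $\tau_3=\tau_1-1$; both have the sign of $\sigma_0$. Put
$$p_2=(x_2,b',t_0+\tau_1\varepsilon),\qquad x_2^k=\psi_0\,\varepsilon^{k+k'}.$$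
The pair $(p_1,p_2)$ has $\delta=\tau_1\varepsilon$. Apply $e^{a(L_1+R_1)}$ with $e^a=\tau_1/\sigma_0$. We get a pair with $x=e^a\varepsilon$, $y=\varepsilon$, $y'=b'$, $t'=t_0+\tau_1\varepsilon$, and
$$\delta=\tau_1\varepsilon=\sigma_0x,\qquad x'^k=e^{ak}\psi_0\varepsilon^{k+k'}=\psi_0x^ky^{k'}.$$
Consider the point near $n$ with coordinates $(x^{1/p},y^{1/k},y',t',\sigma_0,\psi_0)$ in the chart $(\alpha_1)$. It is an interior point, and its coordinates determine $\delta=\sigma x$, $t=t'-\delta$ and $x'=(\psi x^ky^{k'})^{1/k}$; so it is exactly our pair. Hence this pair converges to $n$, and $(p_1,p_2)\to e^{-a(L_1+R_1)}n$. This limit has $S=\{ff_1,J\}$; near it $\delta=\rho_{ff_1}^p\cdot$unit, since the flow preserves hypersurfaces and $\delta$, and $\delta=\sigma x$ near $n$.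

The pair $(p_3,p_2)$ has $x=y=\varepsilon$, $y'=b'$, the same $x',t'$, and $\delta=\tau_3\varepsilon$. So the same holds for it, with $e^a=\tau_3/\sigma_0$. Since $\iota(ff_1)=ff_1$, the pair $(p_2,p_3)=\iota(p_3,p_2)$ converges to a point with $S=\{ff_1,J^T\}$, where $J^T=\iota(J)$ has $e_1=k'$, $e_2'=k$ and no other exponents; near it $\delta=\rho^p_{ff_1}\cdot$unit.

Pass to a limit $Q\in M^3$ of $(p_1,p_2,p_3)$ and put $\delta_{ab}=\delta\circ\pi_{ab}$. Near $Q$, $\delta_{13}=\delta_{12}+\delta_{23}$, and $\pi_{13}(Q)=q$.

**Step 2: which faces pass through $Q$.** For $H\in S(Q)$ we have $G_{12}(H)\in\{ff_1,J,\emptyset\}$ and $G_{23}(H)\in\{ff_1,J^T,\emptyset\}$. Record as $(i_1i_2i_3)$ the hypersurface $F_{i_a}$ to which the $a$-th point is mapped on $H$ ($0$ if none). The possible types are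

* $(111),(200),(202),(002)$ if $k'=0$;
* $(111),(112),(211),(212)$ if $k'>0$.

Indeed, for $k'=0$ the exponent of the second point is positive iff $G_{12}(H)=ff_1$, and iff $G_{23}(H)=ff_1$; otherwise $G_{12}(H)\in\{J,\emptyset\}$ and $G_{23}(H)\in\{J^T,\emptyset\}$, not both $\emptyset$. For $k'>0$ all of $ff_1,J$ (on the right) and $ff_1,J^T$ (on the left) have positive exponent at the second point; so if $G_{12}(H)$ or $G_{23}(H)$ is $\emptyset$, both are, and all exponents vanish, which is impossible. For type $(111)$ the exponents of the three points are equal, say to $n(H)$, since $e_1(ff_1)=e_1'(ff_1)=p$.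

**Step 3: $(112)$ and $(211)$ do not occur.** This step uses $x(p_1)=x(p_3)$ and a dimension count. Let $k'>0$. Type $(111)$ contributes equally to $x(p_1)$ and $x(p_3)$, so
$$\prod_{(112)}\rho_H^{n_1^{F_1}(H)}\Big/\prod_{(211)}\rho_H^{n_3^{F_1}(H)}$$
is bounded above and below along the sequence. As $\rho_H\to0$ for $H\in S(Q)$, either both types occur or neither does. Suppose $H_1$ of type $(112)$ and $H_2$ of type $(211)$ occur, and choose $Q'$ near $Q$ with $S(Q')=\{H_1,H_2\}$. By Step 1, near $Q$ the function $\delta_{12}$ is a unit times positive powers of exactly the $\rho_H$ with $G_{12}(H)=ff_1$, and $\delta_{23}$ likewise with $G_{23}(H)=ff_1$. So near $Q'$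
$$\delta_{12}=\rho_{H_1}^{i_1}v_1,\qquad\delta_{23}=\rho_{H_2}^{i_2}v_2,\qquad i_1,i_2>0,\quad v_1,v_2\text{ units}.$$
(Here $i_1,i_2$ are exponents, not entries of a type.) Let $q'=\pi_{13}(Q')$. Then $S(q')=\{G,G'\}$, where $G=G_{13}(H_1)$ has $e_1=l_1$, $e_2'=l_1'$, and $G'=G_{13}(H_2)$ has $e_2=l_2$, $e'_1=l'_2$; these four numbers are positive and all other exponents are zero. Near $q'$, $r=x^{1/l_1}$ and $r'=y^{1/l_2}$ are defining functions of $G,G'$.

*Claim:* near $q'$, $\delta|_G=r'^{\,j}b$ and $\delta|_{G'}=r^{\,i}a$ with $i,j\ge1$ and $a(q'),b(q')\neq0$. We have $\pi_{13}^*r'=U\rho_{H_2}^{c_2}$ with $U>0$, $c_2\ge1$, and the pull-back of $\delta|_G$ to $H_1$ is $(\delta_{12}+\delta_{23})|_{H_1}=\rho_{H_2}^{i_2}v_2$. So the maximal $j$ with $\delta|_G\in r'^{\,j}C^\infty$ near $q'$ exists and $c_2j\le i_2$. If $c_2j<i_2$, then $b=\delta|_G/r'^{\,j}$ pulls back to $0$ on $H_1\cap H_2$ near $Q'$; the open face at $Q'$ submerses to that of $G\cap G'$ at $q'$, so $b=0$ on $G\cap G'$ near $q'$, against maximality. Thus $c_2j=i_2>0$, and $b$ pulls back to $v_2/U^j$,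 so $b(q')\ne0$. The claim for $G'$ follows in the same way from $\delta_{13}|_{H_2}=\rho_{H_1}^{i_1}v_1$.

Now let $\theta=l_1L_1+l'_1R_2$ and $\theta'=l_2L_2+l_2'R_1$. Then $\theta r=r$, $\theta r'=0$, $\theta'r'=r'$, $\theta'r=0$, $\theta\delta=\theta'\delta=0$. On the open face $P'$ through $q'$, of dimension 4, it follows that
$$\theta a=-ia,\quad\theta'a=0,\quad\theta b=0,\quad\theta'b=-jb.$$
The functions $g=x^{l_1'}/y'^{\,l_1}$ and $g'=y^{l_2'}/x'^{\,l_2}$ have exponent $0$ at $G$ and $G'$, so they are smooth and positive near $q'$. They are killed by $\theta,\theta'$, and $L_1g=l_1'g$, $L_2g=0$, $L_1g'=0$, $L_2g'=l_2'g'$. Hence the matrix of $(\theta,\theta',L_1,L_2)$ acting on $(\log|a|,\log|b|,\log g,\log g')$ is triangular with diagonal $(-i,-j,l_1',l'_2)$. So these four fields form a basis of $T_{q'}P'$. All of them kill $t\circ\pi_L$. But $S(\pi_L(q'))=\{F_1,F_2\}$, so $P'$ submerses under $\pi_L$ to the open face $K$, and $d(t\circ\pi_L)\neq0$ on $P'$. This contradiction rules out both types.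

**Step 4: what $p_2$ tells us about $q$.** By Steps 2 and 3, $G_{12}(H)=ff_1$ iff $H$ is of type $(111)$ iff $G_{23}(H)=ff_1$. So near $Q$
$$\delta_{12}=M_0u_1,\qquad\delta_{23}=M_0u_2,\qquad M_0=\prod_{(111)}\rho_H^{n(H)},\quad u_1,u_2\text{ units}.$$
Along the sequence $\delta_{12}=\tau_1\varepsilon$ and $\delta_{23}=-\tau_3\varepsilon$, so $u_1(Q)/u_2(Q)=-\tau_1/\tau_3\ne-1$. Hence $\delta_{13}=M_0u$ with $u=u_1+u_2$, $u(Q)\neq0$. This gives:

(B) *If $G\in S(q)$ and $e_2(G)>0$, then $\delta\ne0$ at points of $G$ arbitrarily near $q$.*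

Indeed, by Lemma 1(c), $G=G_{13}(H)$ with $H\in S(Q)$. Its type begins with 2, so it is not $(111)$ and $\rho_H$ does not divide $M_0$. On $H$ near $Q$, off the other hypersurfaces, $\delta_{13}=M_0u\ne0$.

**Step 5: the middle point near $F_2^\circ$.** We now contradict (B). Steps 1–4, up to the formula for $\delta_{13}$, apply with $(x,F_1)$ and $(y,F_2)$ exchanged, to $(\alpha_2)$ and the *same* $p_1,p_3$, because $y(p_1)=y(p_3)=\varepsilon$ as well and $\delta(p_1,p_3)=\varepsilon$. The middle point is $\hat p_2=(a',y_2,t_0+\hat\tau_1\varepsilon)$ with $y_2^{\hat k}=\hat\psi(\hat n)\varepsilon^{\hat k+\hat k'}$ and $\hat\tau_1$ chosen from the sign of $\hat\sigma(\hat n)$ as before. After passing to a further subsequence we get $\hat Q$ with $\pi_{13}(\hat Q)=q$. Every $H\in S(\hat Q)$ is of type $(222)$ or has first and third entries in $\{0,1\}$, and $\delta_{13}=\hat M_0\hat u$ near $\hat Q$, with $\hat u$ a unit and $\hat M_0$ a product of positive powers of exactly the $\rho_H$ of type $(222)$.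

As $y(p_1)\to0$, some $G\in S(q)$ has $e_2(G)>0$. Then $G=G_{13}(\hat H)$ with $\hat H\in S(\hat Q)$ whose type begins with 2, so $\hat H$ is of type $(222)$ and $\delta_{13}=0$ on $\hat H$ near $\hat Q$. As $\pi_{13}:\hat H\to G$ is open at $\hat Q$, $\delta=0$ on $G$ near $q$. This contradicts (B). $\square$

**Corollary 9.** If $M$ admits $M^3$ then, for each corner $K$, each $t_0$ and each $(a,b)\in\{(1,2),(2,1)\}$, there are a hypersurface $J$ of type $(F_a,F_b)$ and $z\in J^\circ$, with $\pi_L(z)\in F_a^\circ$ and $\pi_R(z)\in F_b^\circ$ in the coordinate patch at $K$, such that $s\circ\pi_L=s\circ\pi_R$ on $J$ near $z$, both being $t_0$ at $z$.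

*Proof.* In case $(\beta_1)$, $J$ has $e_2=k>0$ and $e'_1=k'>0$, so it is of type $(F_2,F_1)$. As $t'$ is a coordinate along $P$, there is $z\in J^\circ$ near $n_1$ with $t'(z)=t_0$. By Lemma 1(c), $\pi_L(z)\in F_2^\circ$ and $\pi_R(z)\in F_1^\circ$, and $\delta=0$ on $J$ near $z$. This is $(a,b)=(2,1)$; applying $\iota$ gives $(1,2)$. In case $(\beta_2)$, $\hat J$ is of type $(F_1,F_2)$ and the same argument gives $(1,2)$, then $\iota$ gives $(2,1)$. $\square$

## Once around both corners

We prove Theorem A(2). Suppose that a resolution $M$ of (1) admits $M^3$.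

**Step 1: moving right points along leaves.** Composition needs matching middle points; this step provides them. A vector field on $F_i$ tangent to the leaves and supported in a compact subset of $F_i^\circ$ extends to an element of $\mathcal V$: extend locally as a multiple of $\partial_\ell$ and use a partition of unity. The flow of its right lift preserves $\pi_L$ and, by Lemma 4, preserves $J^\circ$ for every hypersurface $J$. If $J$ has right points in $F_i$, the flow moves them along leaves, so it preserves $t_i\circ\pi_R$ on $J$. Hence a right point in $F_i^\circ$ can be moved to any point of $F_i^\circ$ on the same leaf, and a relation $t_i\circ\pi_R=a\circ t_E\circ\pi_L$ on $J$ near the point persists.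

**Step 2: one round.** We show: *for every $t_0$ there are $G^{(1)}$ of type $(F_2,F_2)$ and $z\in G^{(1)\circ}$ with $t_2(\pi_Lz)=t_0$ and $t_2\circ\pi_R=f\circ t_2\circ\pi_L$ on $G^{(1)}$ near $z$.*

By Corollary 9 at $K_+$, where $t_1=t_2=s$, there are $J_+$ of type $(F_2,F_1)$ and $z_+\in J_+^\circ$ with $t_1\circ\pi_R=t_2\circ\pi_L$ near $z_+$, both equal to $t_0$ at $z_+$. At $K_-$, where $t_1=s$ on $F_1$ and $t_2=f(s)$ on $F_2$, there are $J_-$ of type $(F_1,F_2)$ and $z_-\in J_-^\circ$ with $t_2\circ\pi_R=f\circ t_1\circ\pi_L$ near $z_-$ and $t_1(\pi_Lz_-)=t_0$. The points $\pi_R(z_+)$ and $\pi_L(z_-)$ lie in $F_1^\circ$ and on the same leaf of $F_1$. By Step 1 we may move $z_+$ so that they coincide, and Lemma 2 with $E=E'=F_2$, $F=F_1$, $a=\mathrm{id}$, $a'=f$ gives the claim.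

**Step 3: $N$ rounds.** Compose the hypersurfaces of Step 2 at $t_*,f(t_*),\dots,f^{N-1}(t_*)$ successively, using Step 1 on leaves of $F_2$ to match the points. By Lemma 2 we get $G$ of type $(F_2,F_2)$ and $z\in G^\circ$ with $t_2(\pi_Lz)=t_*$ and
$$t_2\circ\pi_R=f^N\circ t_2\circ\pi_L\quad\text{on }G\text{ near }z.\tag{9}$$
By Lemma 3, $e_2(G)=e_2'(G)$. As $f^N(t_*)=t_*$, the points $\pi_L(z),\pi_R(z)\in F_2^\circ$ lie on the same leaf; moving $z$ by Step 1 we may assume $\pi_L(z)=\pi_R(z)=:w\in F_2^\circ$.

**Step 4: pushing $z$ to the diagonal.** We show that a flow takes $z$ into $\mathrm{Diag}_{\mathcal V}$. Near $w$ let $(y,\ell,t)$ be coordinates with $y$ defining $F_2$, $\ell$ a leaf coordinate, $t$ extending $t_2$. Choose elements of $\mathcal V$ equal to $y\partial_y,\partial_\ell$ near $w$, with right lifts $R_y,R_\ell$. Let $D=t\circ\pi_R-t\circ\pi_L$ near $z$, real and near $0$. By Lemma 1, $t=t\circ\pi_L$ is one of the coordinates $(\rho_G,t,c)$ near $z$, and by (9)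
$$D=g(t)+O(\rho_G),\qquad g(t)=f^N(t)-t,\qquad g(t_*)=0,\quad g'(t_*)\neq0.$$
By the implicit function theorem there are interior points $z_\rho\to z$ with $D(z_\rho)=0$, say $z_\rho=((y,\ell,t),(y',\ell',t))$. Since $e_2(G)=e_2'(G)$, $\log(y/y')$ is smooth near $z$ and converges along $z_\rho$, to $a$ say; and $\ell-\ell'\to0$. As $y,y'\to0$, the flows below stay where the two fields have their standard form. So
$$e^{\log(y/y')R_y}\,e^{(\ell-\ell')R_\ell}\,z_\rho$$
is the diagonal point over $(y,\ell,t)$ for small $\rho$. It converges to $\Phi(z)$, where $\Phi=e^{aR_y}$. Hence $\Phi(z)\in\mathrm{Diag}_{\mathcal V}$, and it lies over $(w,w)$, as $y\partial_y$ vanishes at $w$.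

**Step 5: the contradiction.** By Lemma 4, $\Phi$ preserves $S(\cdot)$, and by Lemma 5, $S(\Phi(z))=\{ff_2\}$. So $\{G\}=S(z)=\{ff_2\}$. Also by Lemma 5, $(t'-t)/y'$ is smooth near $\Phi(z)$, so $t'-t=0$ on $ff_2$ near $\Phi(z)$. As $\Phi$ preserves $t\circ\pi_L$ and $t\circ\pi_R$ near $z$, $D=0$ on $G$ near $z$. But on $G$ we have $D=g(t)$, where $t$ is a coordinate, and $g\not\equiv0$ near $t_*$ because $g'(t_*)=(f^N)'(t_*)-1\ne0$. This contradiction proves Theorem A(2), and with it the falsity of the conjecture. $\blacksquare$
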